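# Cheeger constants of hyperbolic manifolds of large volume

## 1. Cheeger constants and large embedded balls

Write $|\cdot|$ for $d$-dimensional volume. For a closed Riemannian $d$-manifold $M$ the Cheeger constant is
$$h(M)=\inf_{A}\frac{\operatorname{vol}_{d-1}(\partial A)}{\min\{|A|,|M\setminus A|\}},\tag{1}$$
where $A$ runs over all open subsets with smooth boundary and $0<|A|<|M|$. It measures how cheaply $M$ can be cut into two large pieces. We use the same formula when $M$ is complete, noncompact and of finite volume; then $\partial A$ may be noncompact. Manifolds are assumed connected. (A disconnected closed $M$ has $h(M)=0$: take for $A$ a component.)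

The subject of the lecture is the following statement from "Extremal and random hyperbolic geometry" (https://webusers.imj-prg.fr/%7Ebram.petri/HDR_Bram_PETRI.pdf).

**Conjecture.** For every $d\ge3$ there is $\varepsilon_d>0$ such that $h(M)<d-1-\varepsilon_d$ for all closed hyperbolic $d$-manifolds $M$ of sufficiently large volume.

We shall prove that it is true. A hyperbolic $d$-manifold is $M=\Gamma\backslash\mathbb H^d$ with $\Gamma$ discrete and torsion-free. Its injectivity radius at $\pi(x)$, where $\pi:\mathbb H^d\to M$ is the projection, is $\operatorname{inj}(\pi(x))=\frac12\min_{\gamma\in\Gamma\setminus1}d(x,\gamma x)$, and for $r\le\operatorname{inj}(p)$ the open ball $B(p,r)$ is an isometric copy of the ball of radius $r$ in $\mathbb H^d$. We call such a ball embedded.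

Let $\sigma$ be the uniform probability measure on $S^{d-1}$, let $\omega=\operatorname{vol}(S^{d-1})$, and put, for $d\ge 2$,
$$\kappa_d=\iint|u-v|\,d\sigma(u)\,d\sigma(v),\qquad \Lambda_d=\frac{d-1}2\,\kappa_d .\tag{2}$$
So $\kappa_d$ is the mean Euclidean distance between two independent uniform points of the sphere. Since $|u-v|^2=2-2\langle u,v\rangle$, we have $\iint|u-v|^2d\sigma d\sigma=2$. As $|u-v|$ is not a.e. constant, the strict Cauchy–Schwarz inequality gives $\kappa_d<\sqrt2$, hence
$$\Lambda_d<\frac{d-1}{\sqrt2}.$$
There is a closed form, which the proof does not use. If $\varphi$ is the angle between $u$ and $v$, then $|u-v|=2\sin(\varphi/2)$, and with $\psi=\varphi/2$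
$$\kappa_d=\frac{\int_0^\pi2\sin(\varphi/2)\sin^{d-2}\varphi\,d\varphi}{\int_0^\pi\sin^{d-2}\varphi\,d\varphi}
=\frac{2^d\int_0^{\pi/2}\sin^{d-1}\psi\cos^{d-2}\psi\,d\psi}{\sqrt\pi\,\Gamma(\frac{d-1}2)/\Gamma(\frac d2)}
=\frac{2^{d-1}\Gamma(d/2)^2}{\sqrt\pi\,\Gamma(d-\frac12)},$$
because $\int_0^{\pi/2}\sin^{d-1}\psi\cos^{d-2}\psi\,d\psi=\frac{\Gamma(d/2)\Gamma((d-1)/2)}{2\,\Gamma(d-1/2)}$. For example $\Lambda_2=2/\pi$, $\Lambda_3=4/3$ and $\Lambda_4=32/(5\pi)$.

The special case that is easy is the one in which large balls around all points are embedded.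

**Proposition 1.** Let $d\ge2$ and $\epsilon_0>0$. There is $L=L(d,\epsilon_0)$ such that $h(M)\le\Lambda_d+\epsilon_0$ for every closed hyperbolic $d$-manifold $M$ with $\operatorname{inj}(x)\ge L$ for all $x\in M$.

Such an $M$ has $|M|\ge V_{\mathbb H}(L)$, where $V_{\mathbb H}(r)=\omega\int_0^r\sinh^{d-1}$ is the volume of a ball of radius $r$ in $\mathbb H^d$; so its volume is large automatically. Sections 2 to 8 prove Proposition 1. The lemmas of Sections 4 to 7 are stated in more generality than this needs, so that Section 9 can ask precisely which steps use the injectivity radius.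

## 2. Subsets of embedded balls

The first sets to test are balls. An embedded ball of radius $r<\operatorname{inj}(x)$ with $|B(x,r)|\le|M|/2$ has ratio
$$q(r)=\frac{\sinh^{d-1}r}{\int_0^r\sinh^{d-1}},\qquad q(r)>d-1,\qquad q(r)\to d-1\ \ (r\to\infty).\tag{3}$$
The inequality holds because $\int_0^r\sinh^{d-1}<\int_0^r\sinh^{d-2}\cosh=\frac1{d-1}\sinh^{d-1}r$, and the limit follows from l'Hôpital's rule, the quotient of derivatives being $(d-1)\coth r$. For instance $q(r)=\coth(r/2)$ for $d=2$, and $q(r)=4\sinh^2r/(\sinh2r-2r)$ for $d=3$. So embedded balls give $d-1$ in the limit, from above. Changing the shape inside the ball does not help.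

**Lemma 1.** Let $M$ be a closed hyperbolic $d$-manifold, $r\le\operatorname{inj}(x)$, and let $A$ be open with smooth boundary, $|A|>0$, and $\overline A\subset B(x,r)$. Then $\operatorname{vol}_{d-1}(\partial A)\ge(d-1)|A|$. In particular the ratio of $A$ in (1) is at least $d-1$.

*Proof.* Regard $A$ as a subset of $\mathbb H^d=\{(z,y):z\in\mathbb R^{d-1},y>0\}$, with volume element $dz\,dy/y^d$. The field $X=-y\,\partial_y$ has length $1$ and divergence $y^d\,\partial_y(-y\cdot y^{-d})=d-1$. By the divergence theorem $(d-1)|A|=\int_A\operatorname{div}X\le\operatorname{vol}_{d-1}(\partial A)$. The minimum in (1) is at most $|A|$. $\square$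

The lemma is about sets inside one embedded ball and about nothing else. Other sets can be much better, and not only sets that fill half of $M$. Suppose $M_0$ is closed hyperbolic with $H^1(M_0;\mathbb Z)\ne0$. Then there is a smooth map $f:M_0\to\mathbb R/\mathbb Z$ that is surjective on fundamental groups. Let $c$ be a regular value, $\Sigma=f^{-1}(c)$, let $M_n\to M_0$ be the connected $n$-fold cover obtained by pulling back $\mathbb R/n\mathbb Z\to\mathbb R/\mathbb Z$, and $f_n:M_n\to\mathbb R/n\mathbb Z$ the lifted map. For $1\le k\le n/2$ the block $A=f_n^{-1}((c,c+k))$ has volume $k|M_0|$ and boundary of volume $2\operatorname{vol}_{d-1}(\Sigma)$, hence ratio $2\operatorname{vol}_{d-1}(\Sigma)/(k|M_0|)$. With $k=\lfloor n/2\rfloor$ this shows $h(M_n)\to0$. With $k$ fixed and large the ratio is already near $0$, although $A$ occupies only the fraction $k/n$ of $M_n$.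

For a general $M$ no such map to a circle is at hand. We need competitors that exist in every $M$, and by Lemma 1 they must not sit inside an embedded ball.

## 3. A random two-coloring of Voronoi cells

We take a random set of points in $M$, form Voronoi cells, and color each cell black or white with a fair coin. The black region has about half of the volume if every cell is small compared with $M$, and the boundary between the two colors uses only those cell walls whose two sides differ in color.

**Definition (Poisson process).** A Poisson process of intensity $\frac\lambda2\operatorname{vol}$ on a manifold $M$ of finite volume is a random finite set obtained by choosing a Poisson variable $m$ of mean $\frac\lambda2|M|$ and then $m$ independent uniform points $X_1,\dots,X_m$ of $M$. The numbers of points in disjoint Borel sets are independent, and the number in $S$ is Poisson of mean $\frac\lambda2|S|$; in particular $S$ contains no point with probability $e^{-\lambda|S|/2}$.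

Fix $\lambda>0$. Let $\mathcal B$ (black) and $\mathcal W$ (white) be independent Poisson processes of intensity $\frac\lambda2\operatorname{vol}$, and let $E$ be the event that both are nonempty. On $E$ put
$$f_{\mathcal B}=d(\cdot,\mathcal B),\qquad f_{\mathcal W}=d(\cdot,\mathcal W),\qquad g=f_{\mathcal B}-f_{\mathcal W}.$$
The union $\Pi=\mathcal B\cup\mathcal W$ is a Poisson process of intensity $\lambda\operatorname{vol}$, and given $\Pi$ the colors of its points are independent fair coins. The Voronoi cell of $p\in\Pi$ is
$$C_p=\{x:d(x,p)<d(x,p')\text{ for all }p'\in\Pi\setminus\{p\}\}.$$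
For example, if $\Pi$ consists of two points of a circle, the cells are the two arcs cut out by the two midpoints between them. A point $x$ with $g(x)<0$ has a black nearest point, so $\{g<0\}$ is the black region and the interface is $\{g=0\}$.

How large is the interface? Near a point of it with nearest points at distance $r$ in the unit directions $\theta$ (black) and $\theta'$ (white), the gradient of $g$ is $\theta'-\theta$. The co-area formula says that the area of $\{g=0\}$ is the limit of $\frac1{2\tau}\int_{\{|g|<\tau\}}|\nabla g|$. Sections 5 and 6 show that where balls look as in $\mathbb H^d$, the expected area per unit volume is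
$$\frac{\lambda^2}{4}\,\kappa_d\int_0^\infty S(r)^2e^{-\lambda V(r)}\,dr,\qquad V=V_{\mathbb H},\quad S=V'.$$
The factor $\kappa_d$ is the mean of $|\theta'-\theta|$. Let us evaluate this for $d=2$. There $V=2\pi(\cosh r-1)$ and $S=2\pi\sinh r$, so $S^2=V^2+4\pi V$. With $w=\lambda V$, $dw=\lambda S\,dr$, the density is
$$\frac{\kappa_2}4\int_0^\infty\sqrt{w^2+4\pi\lambda w}\;e^{-w}\,dw,$$
which decreases to $\frac{\kappa_2}4=\frac1\pi$ as $\lambda\to0$. Dividing by the volume fraction $\frac12$ of one color gives $2/\pi=\Lambda_2$. So the intensity should be small. It must however be fixed before $|M|$ is taken large: if $\lambda|M|$ stays bounded there are only a few cells, and one color may have almost no volume.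

## 4. Lipschitz functions in place of smooth domains

The set $\{g<0\}$ need not have smooth boundary. The purpose of this section is to use the Lipschitz function $g$ itself in the definition of $h$.

**Lemma 2.** Let $M$ be complete, connected, of finite volume, $h=h(M)$, and let $u:M\to[0,1]$ be Lipschitz. Then
$$\int_M|\nabla u|\ge h\int_0^1\min\{|\{u>s\}|,|\{u\le s\}|\}\,ds.\tag{4}$$
In particular, if $|\{u>0\}|\le|M|/2$, then $\int|\nabla u|\ge h\int u$.

*Proof.* First we approximate $u$ by smooth functions. Let $(\chi_i)_{i\ge1}$ be a smooth partition of unity subordinate to a locally finite countable cover by relatively compact chart domains. Each $\chi_iu$ is Lipschitz with compact support in its chart; mollify it there, keeping the support in the chart domain, with uniform error and $W^{1,1}$ error less than $2^{-i}/n$. The sum $u_n$ of the results is smooth, $u_n\to u$ uniformly, and $\int|\nabla u_n-\nabla u|\le1/n$.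

For a regular value $s$ of $u_n$, that is, for a.e. $s$ by Sard's theorem, the set $\{u_n>s\}$ is open with smooth boundary $\{u_n=s\}$. By the co-area formula and the definition of $h$ (which is not needed when the minimum is $0$),
$$\int|\nabla u_n|\ge\int_0^1\operatorname{vol}_{d-1}\{u_n=s\}\,ds\ge h\int_0^1\min\{|\{u_n>s\}|,|\{u_n\le s\}|\}\,ds .$$

Now let $n\to\infty$. The left side tends to $\int|\nabla u|$, which is finite. The sets $\{u=s\}$ are disjoint and $|M|<\infty$, so $|\{u=s\}|=0$ for all but countably many $s$. For such $s$ the indicator of $\{u_n>s\}$ converges a.e. to that of $\{u>s\}$, so $|\{u_n>s\}|\to|\{u>s\}|$ and likewise for the complements, by dominated convergence. The integrand in $s$ is at most $|M|$, so dominated convergence applies once more and gives (4).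

If $|\{u>0\}|\le|M|/2$, the minimum in (4) is $|\{u>s\}|$ for every $s\in(0,1)$, and $\int_0^1|\{u>s\}|\,ds=\int u$. $\square$

## 5. Directions to the nearest points

In Sections 5 to 7, $M$ is complete, connected, of finite volume, with $\mathrm{Ric}\ge-(d-1)$. Hyperbolic manifolds have $\mathrm{Ric}=-(d-1)$.

**Polar coordinates.** For $x\in M$ let $S_x$ be the unit sphere of $T_xM$, and $c_x(\theta)\in(0,\infty]$ the cut distance in the direction $\theta\in S_x$: the geodesic $\exp_x(r\theta)$ minimizes length from $x$ up to $r=c_x(\theta)$ and not beyond. It is continuous in $\theta$. Let $J_x(r,\theta)$ be the density of the volume in polar coordinates and $j_x(r,\theta)=J_x(r,\theta)1_{r<c_x(\theta)}$. The cut locus is null, so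
$$\int_MF\,d\mathrm{vol}=\int_0^\infty\!\!\int_{S_x}F(\exp_xr\theta)\,j_x(r,\theta)\,d\theta\,dr .\tag{5}$$
If $p=\exp_x(r\theta)$ with $0<r<c_x(\theta)$, then $p$ is not in the cut locus of $x$, hence $x$ is not in that of $p$, and $d(\cdot,p)$ is smooth near $x$ with gradient $-\theta$ at $x$. For example, on the flat torus $\mathbb R^2/\mathbb Z^2$ (where $\mathrm{Ric}=0\ge-1$) one has $J_x=r$ and $c_x(\theta)=1/(2\max\{|\cos\theta|,|\sin\theta|\})$.

By Bishop–Gromov, $r\mapsto j_x(r,\theta)/\sinh^{d-1}r$ is nonincreasing and at most $1$. In a hyperbolic manifold this is immediate, since the quotient is $1_{r<c_x(\theta)}$. Put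
$$S_x(r)=\int_{S_x}j_x(r,\theta)\,d\theta\le\omega\sinh^{d-1}r,\qquad V_x(r)=|B(x,r)|=\int_0^rS_x\le V_{\mathbb H}(r).$$
Since $S_x(r)/\sinh^{d-1}r$ is nonincreasing, $V_x(r)\ge\frac{S_x(r)}{\sinh^{d-1}r}\int_0^r\sinh^{d-1}$, that is,
$$S_x(r)\le q(r)\,V_x(r).\tag{6}$$
For $r,s>0$ let
$$G_x(r,s)=\iint j_x(r,\theta)\,j_x(s,\theta')\,|\theta-\theta'|\,d\theta\,d\theta'\le2S_x(r)S_x(s),$$
and put $G_x(r,s)=0$ if $r\le0$ or $s\le0$.

**Step 1: $|\nabla g|$ is jointly measurable.** We shall exchange the expectation with an integral over $M$, so this must be checked. Realize $\mathcal B=\{X_1,\dots,X_m\}$ and $\mathcal W=\{Y_1,\dots,Y_n\}$ as in the definition. For fixed $m,n\ge1$,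
$$g(x)=\min_{i\le m}d(x,X_i)-\min_{j\le n}d(x,Y_j)$$
is continuous in $(x,X_1,\dots,X_m,Y_1,\dots,Y_n)$ and $2$-Lipschitz in $x$. Let $\mathcal D$ be the set of tuples at which $g$ is differentiable in $x$. Cover $M$ by countably many open sets $U'$ with compact closure in chart domains $U$. For $x\in U'$, in the coordinates of $U$, membership in $\mathcal D$ means: for every rational $\alpha>0$ there are a rational vector $a$ and a rational $\beta>0$, smaller than the coordinate distance from $U'$ to the complement of $U$, such that
$$|g(x+w)-g(x)-\langle a,w\rangle|\le\alpha|w|\qquad\text{for all rational }w\text{ with }|w|<\beta .$$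
Indeed, by continuity the inequality then holds for all real $w$ with $|w|<\beta$. Vectors $a,a'$ that serve for $\alpha,\alpha'$ satisfy $|a-a'|\le\alpha+\alpha'$, so they converge as $\alpha\to0$, and the limit is the differential. The converse holds because rational vectors are dense. For fixed $\alpha,a,\beta,w$ the condition is closed, so $\mathcal D$ is Borel. On $\mathcal D$ the gradient is a limit of difference quotients, hence Borel. By Rademacher's theorem, for every configuration a.e. $x$ belongs to $\mathcal D$. We set $|\nabla g|=0$ off $\mathcal D$; then $|\nabla g|$ is jointly measurable and Fubini's theorem applies.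

**Step 2: the law of the nearest points at a fixed $x$.** The number of points of $\mathcal B$ is Poisson of mean $N_0=\frac\lambda2|M|$. If it is $m$, each point has polar coordinates with density $j_x(r,\theta)/|M|$ by (5), and each of the others lies outside $B(x,r)$ with probability $1-V_x(r)/|M|$. So the distance from $x$ to the points are a.s. distinct, the nearest one is a.s. unique when $\mathcal B\ne\emptyset$, and its polar coordinates $(r,\theta)$ have the (sub-probability) density
$$\sum_{m\ge1}e^{-N_0}\frac{N_0^m}{m!}\,m\,\frac{j_x(r,\theta)}{|M|}\Big(1-\frac{V_x(r)}{|M|}\Big)^{m-1}=\frac\lambda2\,j_x(r,\theta)\,e^{-\lambda V_x(r)/2}.$$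
The other points of $\mathcal B$ are finitely many and strictly farther, so near $x$ the function $f_{\mathcal B}$ coincides with the distance to the nearest point, and a.s. $\nabla f_{\mathcal B}(x)=-\theta$. The same holds for $\mathcal W$, independently, with coordinates $(s,\theta')$. Hence on $E$, a.s. $g(x)=r-s$ and $\nabla g(x)=\theta'-\theta$, and for $\tau>0$
$$D_\tau(x):=\frac1{2\tau}\mathbb E\big[|\nabla g(x)|1_{|g(x)|<\tau};E\big]=\frac1{2\tau}\,\frac{\lambda^2}4\iint_{|r-s|<\tau}G_x(r,s)\,e^{-\lambda(V_x(r)+V_x(s))/2}\,dr\,ds .\tag{7}$$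

## 6. The expected area of the interface

**Lemma 3.** Put
$$I(x)=\frac{\lambda^2}4\int_0^\infty G_x(r,r)\,e^{-\lambda V_x(r)}\,dr .\tag{8}$$
Then $h\,\mathbb E\big[\min\{|\{g>0\}|,|\{g<0\}|\};E\big]\le\int_MI(x)\,dx$.

*Proof.* **Step 1: $D_\tau(x)\to I(x)$, with a bound uniform in $x$ and $\tau$.** Let $k(r)=\frac\lambda2S_x(r)e^{-\lambda V_x(r)/2}$ for $r>0$ and $k(r)=0$ for $r\le0$. Since $V_x$ is absolutely continuous with derivative $S_x$ a.e., $\int k\le1$. Moreover $k\le C_\lambda$ with $C_\lambda$ independent of $x$. For $r\le1$ this follows from $S_x(r)\le\omega\sinh^{d-1}1$. For $r\ge1$, (6) gives $k\le q(r)\,we^{-w}$ with $w=\frac\lambda2V_x(r)$, and $we^{-w}\le1/e$, $\sup_{r\ge1}q<\infty$.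

Substitute $s=r+\tau\varrho$ in (7), with $V_x=0$ on $(-\infty,0]$:
$$D_\tau(x)=\frac12\int_{-1}^1\int_0^\infty\frac{\lambda^2}4\,G_x(r,r+\tau\varrho)\,e^{-\lambda(V_x(r)+V_x(r+\tau\varrho))/2}\,dr\,d\varrho .$$
By $G_x(r,s)\le2S_x(r)S_x(s)$ the integrand is at most $2k(r)k(r+\tau\varrho)\le2C_\lambda k(r)$, which is integrable on $(0,\infty)\times(-1,1)$. Hence $D_\tau(x)\le2C_\lambda$. For all but countably many $r>0$ the set $\{\theta:c_x(\theta)=r\}$ is null. For such $r$ we have $j_x(s,\theta)\to j_x(r,\theta)$ as $s\to r$ for a.e. $\theta$ ($J_x$ is continuous where $r<c_x(\theta)$, and both sides vanish near $r$ where $r>c_x(\theta)$), boundedly, so $G_x(r,s)\to G_x(r,r)$. Also $V_x$ is continuous. Dominated convergence gives $D_\tau(x)\to I(x)$ as $\tau\to0$.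

**Step 2: isoperimetry for one configuration.** On $E$ apply Lemma 2 to $u=\min\{1,\max\{0,\frac12+\frac g{2\tau}\}\}$. Off $\{|g|<\tau\}$ we have $\nabla u=0$ a.e.: $u$ is locally constant on $\{|g|>\tau\}$, and $\nabla g=0$ a.e. on the level sets $\{g=\pm\tau\}$. So a.e. $|\nabla u|=\frac1{2\tau}|\nabla g|1_{|g|<\tau}$. For $s\in(0,1)$, $\{u>s\}\supseteq\{g\ge\tau\}$ and $\{u\le s\}\supseteq\{g\le-\tau\}$. Hence
$$\frac1{2\tau}\int_{\{|g|<\tau\}}|\nabla g|\ge h\min\{|\{g\ge\tau\}|,|\{g\le-\tau\}|\}.$$

**Step 3: expectation and limit.** Take expectations on $E$. By Fubini the left side becomes $\int_MD_\tau(x)\,dx$. As $\tau\downarrow0$ it tends to $\int_MI(x)\,dx$, since $D_\tau\le2C_\lambda$ and $|M|<\infty$. On the right the minimum increases to $\min\{|\{g>0\}|,|\{g<0\}|\}$, so monotone convergence applies. $\square$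

## 7. Balance of the two colors

We need a lower bound for the expectation in Lemma 3: neither color should take too little volume.

**Lemma 4.** Let $\mathbf x,\mathbf y$ be independent uniform points of $M$, independent of $\Pi$, and let $\rho$ be the probability that they lie in the same cell. Then
$$|M|^{-1}\,\mathbb E\big[\min\{|\{g>0\}|,|\{g<0\}|\};E\big]\ge\tfrac12\big(1-e^{-\lambda|M|}-\rho^{1/2}\big).\tag{9}$$

*Proof.* As in Step 2 of Section 5, for fixed $x$ the nearest point of $\Pi$ is a.s. unique on $\{\Pi\ne\emptyset\}$. By Fubini, a.s. on $\{\Pi\ne\emptyset\}$, almost every point of $M$ lies in exactly one cell, so $\sum_p|C_p|=|M|$. Let $a=|M|^{-1}\sum_{p\text{ black}}|C_p|$. On $E$, up to null sets, $\{g<0\}$ is the union of the black cells and $\{g>0\}$ the union of the white cells, so the minimum divided by $|M|$ is $\min\{a,1-a\}=\frac12-|a-\frac12|$. If $\Pi\ne\emptyset$ has only one color, then $a\in\{0,1\}$ a.s. and this expression is $0$. Since $\mathbb P(\Pi\neq\emptyset)=1-e^{-\lambda|M|}$, the left side of (9) equals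
$$\mathbb E\big[\tfrac12-|a-\tfrac12|;\Pi\ne\emptyset\big]=\tfrac12(1-e^{-\lambda|M|})-\mathbb E\big[|a-\tfrac12|;\Pi\ne\emptyset\big].$$
Given $\Pi\neq\emptyset$, $a-\frac12=\sum_p(\xi_p-\frac12)|C_p|/|M|$ with independent fair coins $\xi_p\in\{0,1\}$, so $\mathbb E[(a-\frac12)^2\mid\Pi]=\frac14\sum_p|C_p|^2/|M|^2$. The expectation of $\sum_p|C_p|^2/|M|^2$ is $\rho$. By Cauchy–Schwarz the last term is at most $\frac12\rho^{1/2}$. $\square$

Lemmas 3 and 4 together say
$$\frac h2\big(1-e^{-\lambda|M|}-\rho^{1/2}\big)|M|\le\int_MI(x)\,dx .\tag{10}$$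
What remains is an upper bound for $I$ and one for $\rho$.

## 8. Proof of Proposition 1

**Step 1: choice of constants.** Let $\varepsilon\in(0,\frac14)$. Choose $r_1=r_1(d,\varepsilon)$ with $q\le(d-1)(1+\varepsilon)$ on $[r_1,\infty)$, put $C_1=\omega^2\int_0^{r_1}\sinh^{2(d-1)}$, and choose $\lambda=\lambda(d,\varepsilon)$ with $C_1\lambda^2\le\frac{\Lambda_d}2\varepsilon$. Choose $R$ with $e^{-\lambda V_{\mathbb H}(R)}\le\varepsilon^2/8$. Finally choose $L\ge\max\{r_1,R\}$ so large that
$$e^{-\lambda V_{\mathbb H}(L)}\le\varepsilon,\qquad V_{\mathbb H}(2R)\le\tfrac{\varepsilon^2}2V_{\mathbb H}(L),\qquad \tfrac12(d-1)(1+\varepsilon)\int_{\lambda V_{\mathbb H}(L)}^\infty we^{-w}\,dw\le\tfrac{\Lambda_d}2\varepsilon .$$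
Let $M$ be closed hyperbolic with $\operatorname{inj}\ge L$ everywhere; then $|M|\ge V_{\mathbb H}(L)$.

**Step 2: bound on $I$.** For $r<L$ all directions survive: $j_x(r,\theta)=\sinh^{d-1}r$ for every $\theta$, so $G_x(r,r)=\kappa_dS_x(r)^2$. For $r\ge L$ use the crude bound $G_x(r,r)\le2S_x(r)^2$. On $[0,r_1]$ use $S_x\le\omega\sinh^{d-1}$; on $[r_1,\infty)$ use $S_x^2\le(d-1)(1+\varepsilon)V_xS_x$, which is (6). With the substitution $w=\lambda V_x(r)$, $dw=\lambda S_x\,dr$, and since $\int_0^\infty we^{-w}dw=1$ and $V_x(L)=V_{\mathbb H}(L)$,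
$$I(x)\le\frac{\kappa_d}4\lambda^2C_1+\frac{\kappa_d}4(d-1)(1+\varepsilon)+\frac12(d-1)(1+\varepsilon)\int_{\lambda V_{\mathbb H}(L)}^\infty we^{-w}dw .$$
Here $\kappa_d/4<1$ and $\frac{\kappa_d}4(d-1)=\frac{\Lambda_d}2$, so $I(x)\le\frac{\Lambda_d}2(1+3\varepsilon)$.

**Step 3: bound on $\rho$.** For every $x$, $\mathbb P(d(x,\Pi)>R)\le e^{-\lambda V_x(R)}=e^{-\lambda V_{\mathbb H}(R)}\le\varepsilon^2/8$. If $\mathbf x,\mathbf y$ lie in the same cell $C_p$ and both are within $R$ of $\Pi$, then both are within $R$ of $p$, so $d(\mathbf x,\mathbf y)\le2R$. This event has probability at most $V_{\mathbb H}(2R)/|M|\le\varepsilon^2/2$. So $\rho\le2\cdot\frac{\varepsilon^2}8+\frac{\varepsilon^2}2\le\varepsilon^2$.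

**Step 4: conclusion.** By (10), $\frac h2(1-2\varepsilon)\le\frac{\Lambda_d}2(1+3\varepsilon)$, so $h(M)\le\Lambda_d\frac{1+3\varepsilon}{1-2\varepsilon}$. Choose $\varepsilon$ small in terms of $d$ and $\epsilon_0$. $\square$

## 9. Short geodesics and lost directions: the general theorems

Now drop the hypothesis on the injectivity radius. Lemmas 2, 3 and 4 and inequality (10) hold as they stand. The injectivity radius was used at two places.

The first is Step 2 of Section 8. In that proof $L$ was chosen after $\lambda$, so that with high probability the nearest points lie within $L$. If $\lambda$ is small and $\operatorname{inj}$ is not large, almost all of the integral (8) comes from distances $r$ beyond the injectivity radius. There only the directions with $c_x(\theta)>r$ survive, and the two directions $\theta,\theta'$ are drawn from the measure $j_x(r,\theta)d\theta/S_x(r)$, about which we know nothing. The crude bound $|\theta-\theta'|\le2$ replaces $\kappa_d$ by $2$ and so gives the constant $\frac{d-1}2\cdot2=d-1$, exactly the value to be beaten. Could a manifold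 arrange the surviving directions so that $\theta$ and $\theta'$ are typically almost opposite? They are two independent samples of the same measure $\mu$, and this prevents it: since $\iint|u-v|^2d\mu d\mu=2-2|\int u\,d\mu|^2\le2$, Cauchy–Schwarz gives $\iint|u-v|\,d\mu d\mu\le\sqrt2$ for every $\mu$. Section 10 improves $\sqrt2$ to the optimal $\kappa_d$, so nothing at all is lost.

The second place is Step 3, where $V_x(R)=V_{\mathbb H}(R)$ forced a nearest point within distance $R$. In general balls can have small volume. There are two separate issues: to pass from a lower bound for $V_x(1)$ to a large $V_x(R)$ (Section 11), and to show that $V_x(1)$ is bounded below for most $x$ (Section 13). The results are as follows.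

**Theorem 1.** For $d\ge2$ and every $\epsilon_0>0$ there is $\mathcal V$ such that $h(M)\le\Lambda_d+\epsilon_0$ for every closed hyperbolic $d$-manifold $M$ with $\operatorname{vol}(M)\ge\mathcal V$. The same holds for complete hyperbolic $d$-manifolds of finite volume.

**Theorem 2.** For $d\ge2$ and $\epsilon_0>0$ there is $\delta=\delta(d,\epsilon_0)>0$ such that for each $v_0>0$ there is $\mathcal V(d,\epsilon_0,v_0)$ with the following property. Let $M$ be a complete connected Riemannian $d$-manifold of finite volume with $\mathrm{Ric}\ge-(d-1)$, with $\operatorname{vol}(M)\ge\mathcal V$ and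
$$\operatorname{vol}\{x:\operatorname{vol}B(x,1)<v_0\}\le\delta\operatorname{vol}(M).$$
Then $h(M)\le\Lambda_d+\epsilon_0$.

In other words, Theorem 1 says
$$\limsup_{\operatorname{vol}(M)\to\infty}h(M)\le\Lambda_d=\frac{d-1}2\cdot\frac{2^{d-1}\Gamma(d/2)^2}{\sqrt\pi\,\Gamma(d-\frac12)}<\frac{d-1}{\sqrt2},$$
for all $d\ge2$, for closed and for complete finite-volume hyperbolic manifolds. For $d=3$ the constant is $4/3$, to be compared with $h(\mathbb H^3)=2$. No matching lower bound for $\limsup h(M)$ is proved here, and no claim is made that $\Lambda_d$ is the optimal asymptotic constant. The conjecture follows, and we record how.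

**Corollary.** The conjecture is true. One may take $\varepsilon_d=(1-\frac1{\sqrt2})(d-1)$, and in fact any $\varepsilon_d<(1-\frac{\kappa_d}2)(d-1)$.

*Proof from Theorem 1.* Note that $d-1-\Lambda_d=(1-\frac{\kappa_d}2)(d-1)$. Given $\varepsilon_d$ less than this number, choose $0<\epsilon_0<d-1-\varepsilon_d-\Lambda_d$, in terms of $d$ and $\varepsilon_d$ only. For $|M|\ge\mathcal V$ we get $h(M)\le\Lambda_d+\epsilon_0<d-1-\varepsilon_d$. Since $\kappa_d<\sqrt2$, the value $\varepsilon_d=(1-\frac1{\sqrt2})(d-1)$ is allowed; with it the bound reads $h(M)<(d-1)/\sqrt2$. $\square$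

## 10. Energy of measures on the sphere

For a Borel probability measure $\mu$ on $S^{d-1}$ let $\mathcal E(\mu)=\iint|u-v|\,d\mu(u)\,d\mu(v)$. A point mass has energy $0$. The uniform measure on two antipodal points has energy $\frac12\cdot2=1$. On the flat torus of Section 5, as $r$ increases to $\sqrt2/2$ the surviving directions concentrate at the four diagonal ones; the uniform measure on these has energy $\frac14(0+\sqrt2+\sqrt2+2)=\frac{1+\sqrt2}2<\frac4\pi=\kappa_2$.

**Lemma 5.** $\mathcal E(\mu)\le\kappa_d$ for every Borel probability measure $\mu$ on $S^{d-1}$, with equality for $\mu=\sigma$.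

*Proof.* The plan is to write $\mathcal E$ as a concave function of $\mu$ and to average over rotations. The function $w\mapsto\int|\langle w,\xi\rangle|\,d\sigma(\xi)$ on $\mathbb R^d$ is rotation invariant, homogeneous of degree $1$, and positive for $w\ne0$. So there is $c_d>0$ with $|w|=c_d\int|\langle w,\xi\rangle|\,d\sigma(\xi)$. For real $a,b$ we have $|a-b|=\int_{\mathbb R}(1_{a\le t<b}+1_{b\le t<a})\,dt$. Apply this with $a=\langle u,\xi\rangle$, $b=\langle v,\xi\rangle$, and put $F_{\mu,\xi}(t)=\mu\{u:\langle u,\xi\rangle\le t\}$. Integrating over $u,v$ independent of law $\mu$,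
$$\mathcal E(\mu)=2c_d\iint F_{\mu,\xi}(t)\big(1-F_{\mu,\xi}(t)\big)\,dt\,d\sigma(\xi).$$
Here $F_{\mu,\xi}(t)$ is affine in $\mu$ and $p\mapsto p(1-p)$ is concave. Let $Q$ be a Haar-random rotation. For every $u$ the point $Qu$ is uniform, so $\int Q_*\mu\,dQ=\sigma$ and $F_{\sigma,\xi}(t)=\int F_{Q_*\mu,\xi}(t)\,dQ$. Jensen's inequality for each $(\xi,t)$ gives $\mathcal E(\sigma)\ge\int\mathcal E(Q_*\mu)\,dQ$. Rotations preserve distances, so $\mathcal E(Q_*\mu)=\mathcal E(\mu)$, and $\mathcal E(\sigma)=\kappa_d$. $\square$

Applied to $\mu=j_x(r,\theta)\,d\theta/S_x(r)$ (if $S_x(r)=0$ there is nothing to prove), the lemma gives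
$$G_x(r,r)\le\kappa_d\,S_x(r)^2\qquad\text{for all }r>0 .\tag{11}$$

## 11. Growth of balls forced by isoperimetry

We want $V_x(R)\ge W$ for a prescribed $W$, with $R$ independent of $M$, knowing only $V_x(1)\ge v_0$. If the volume of balls around $x$ fails to grow, these balls have small boundary on average and show that $h$ is small. Since we are free to assume $h\ge\Lambda_d$, the failure cannot occur.

**Lemma 6.** Let $M$ be complete, connected, of finite volume. Suppose $h\ge\Lambda_d$, $V_x(1)\ge v_0>0$, $W>0$, $|M|\ge2W$ and $R=1+W/(\Lambda_dv_0)$. Then $V_x(R)\ge W$.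

*Proof.* Suppose $V_x(R)<W\le|M|/2$. Let $u=\min\{1,(R-d(x,\cdot))_+/(R-1)\}$. Then $\{u>0\}=B(x,R)$, $u=1$ on $B(x,1)$, $|\nabla u|\le1/(R-1)$, and $\nabla u=0$ a.e. off $B(x,R)$. Lemma 2 gives
$$\frac{V_x(R)}{R-1}\ge\int|\nabla u|\ge h\int u\ge\Lambda_dV_x(1)\ge\Lambda_dv_0,$$
so $V_x(R)\ge(R-1)\Lambda_dv_0=W$, a contradiction. $\square$

## 12. Proof of Theorem 2

**Step 1: choice of constants.** If $h<\Lambda_d$ there is nothing to prove; assume $h\ge\Lambda_d$. Let $\varepsilon\in(0,\frac14)$, and take $r_1$, $C_1$ and $\lambda=\lambda(d,\varepsilon)$ as in Step 1 of Section 8, so $q\le(d-1)(1+\varepsilon)$ on $[r_1,\infty)$ and $C_1\lambda^2\le\frac{\Lambda_d}2\varepsilon$. Put $\delta=\varepsilon^2/8$ and $W=\lambda^{-1}\log(8/\varepsilon^2)$. Given $v_0$, put $R=1+W/(\Lambda_dv_0)$. Assume $|\{x:V_x(1)<v_0\}|\le\delta|M|$ and that $|M|$ is so large that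
$$|M|\ge2W,\qquad e^{-\lambda|M|}\le\varepsilon,\qquad V_{\mathbb H}(2R)\le\tfrac{\varepsilon^2}2|M| .$$
The lower bound on $|M|$ depends only on $d,\varepsilon,v_0$, and $\delta$ only on $\varepsilon$.

**Step 2: bound on $I$.** Insert (11) into (8). On $[0,r_1]$ use $S_x\le\omega\sinh^{d-1}$, on $[r_1,\infty)$ use (6), and substitute $w=\lambda V_x(r)$:
$$I(x)\le\frac{\kappa_d}4\Big(\lambda^2C_1+(d-1)(1+\varepsilon)\int_{r_1}^\infty\lambda^2V_xS_xe^{-\lambda V_x}\,dr\Big)\le C_1\lambda^2+\frac{\Lambda_d}2(1+\varepsilon)\le\frac{\Lambda_d}2(1+2\varepsilon).$$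
We used $\int_0^\infty we^{-w}dw=1$ and $\kappa_d/4<1$. No tail has to be split off.

**Step 3: bound on $\rho$.** If $V_x(1)\ge v_0$, Lemma 6 gives $V_x(R)\ge W$, so
$$\mathbb P(d(x,\Pi)>R)\le e^{-\lambda V_x(R)}\le e^{-\lambda W}=\varepsilon^2/8 .$$
The uniform point $\mathbf x$ has $V_{\mathbf x}(1)<v_0$ with probability at most $\delta$; the same holds for $\mathbf y$. If $\mathbf x,\mathbf y$ lie in the same cell $C_p$ and both are within $R$ of $\Pi$, then both are within $R$ of $p$ and $d(\mathbf x,\mathbf y)\le2R$, which has probability at most $V_{\mathbb H}(2R)/|M|$. Hence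
$$\rho\le2\delta+2\cdot\frac{\varepsilon^2}8+\frac{V_{\mathbb H}(2R)}{|M|}\le\frac{\varepsilon^2}4+\frac{\varepsilon^2}4+\frac{\varepsilon^2}2=\varepsilon^2 .$$

**Step 4: conclusion.** By (10), $\frac h2(1-2\varepsilon)\le\frac{\Lambda_d}2(1+2\varepsilon)$, that is,
$$h(M)\le\Lambda_d\,\frac{1+2\varepsilon}{1-2\varepsilon}.$$
Choosing $\varepsilon$ small in terms of $\epsilon_0$ and $d$ proves Theorem 2. $\square$

## 13. Volume of the thin part

To deduce Theorem 1 we must show that in a hyperbolic manifold of finite volume only a small fraction of the volume has very small injectivity radius. The idea is to push each thin point a distance $t$ away from the short geodesic or cusp that causes the thinness. This map turns out to be injective and expands volume by about $e^{(d-1)t}$; since the image fits into $M$, the thin part is small.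

Recall that an isometry of $\mathbb H^d$ is elliptic if it fixes a point of $\mathbb H^d$, loxodromic if it translates along a geodesic (its axis) and has no fixed point in $\mathbb H^d$, and parabolic if it has no fixed point in $\mathbb H^d$ and exactly one at infinity. Let $\Gamma$ be discrete and torsion-free. Then $\Gamma$ acts freely and properly discontinuously, so it contains no nontrivial elliptic element, and $\inf_{\gamma\in\Gamma\setminus1}d(x,\gamma x)>0$ for each $x$.

**Lemma 7.** In $\Gamma$, a loxodromic and a parabolic element have no common fixed point at infinity, and two loxodromic elements with a common fixed point at infinity have the same axis.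

*Proof.* Put the common fixed point at $\infty$ in the upper half-space. Isometries fixing $\infty$ have the form $(z,y)\mapsto(kAz+b,ky)$ with $k>0$, $A\in O(d-1)$. If $k\ne1$, the map $z\mapsto kAz+b$ has a unique fixed point $z_0$, and the isometry is loxodromic with axis $\{z_0\}\times(0,\infty)$. A nontrivial element of $\Gamma$ with $k=1$ has no fixed point in $\mathbb H^d$, so $z\mapsto Az+b$ has none in $\mathbb R^{d-1}$ and the element is parabolic.

Suppose $\gamma\in\Gamma$ has $k\ne1$ and $p\in\Gamma\setminus1$ has multiplier $1$, say $p(z,y)=(Az+b,y)$. Replacing $\gamma$ by its inverse, let $k>1$. Let $o=(z_0,1)$ lie on the axis of $\gamma$, so $\gamma^no=(z_0,k^n)$. Then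
$$d(o,\gamma^{-n}p\gamma^no)=d(\gamma^no,p\gamma^no)\le|Az_0+b-z_0|\,k^{-n}\to0,$$
while $\gamma^{-n}p\gamma^n\in\Gamma\setminus1$. This contradicts $\inf_{\gamma\ne1}d(o,\gamma o)>0$ and proves the first claim.

Let $\gamma,\gamma'\in\Gamma$ be loxodromic, both fixing $\infty$. Their commutator fixes $\infty$ and has multiplier $1$; by the first claim it is not a nontrivial element, so $\gamma$ and $\gamma'$ commute. Hence $\gamma'$ maps the axis of $\gamma$ to itself. Since it fixes the endpoint $\infty$, it fixes the other endpoint too, so the two axes agree. $\square$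

**Lemma 8.** For every $\delta>0$ there is $\eta=\eta(d,\delta)\in(0,1]$ with $|\{x\in M:\operatorname{inj}(x)<\eta\}|\le\delta|M|$ for every complete hyperbolic $d$-manifold $M$ of finite volume.

*Proof.* Write $M=\Gamma\backslash\mathbb H^d$ with projection $\pi$.

**Step 1: attach to each thin point an axis or a point at infinity.** By the Margulis lemma (e.g. Ratcliffe, *Foundations of Hyperbolic Manifolds*, Ch. 12) there is $\mu=\mu_d>0$, depending only on $d$, such that for each $x\in\mathbb H^d$ the group $\Gamma_x$ generated by $\{\gamma\in\Gamma:d(x,\gamma x)<\mu\}$ is elementary: it fixes a point of $\mathbb H^d$, or preserves a geodesic, or fixes a point at infinity. Suppose $\Gamma_x\ne1$. The first case is excluded, since $\Gamma$ acts freely. If $\Gamma_x$ preserves a geodesic, each nontrivial element acts on it as an isometry of a line without fixed point (an element reversing the geodesic would have one), so it is loxodromic with this axis. If $\Gamma_x$ fixes a point at infinity, Lemma 7 shows that either all its nontrivial elements are parabolic with this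 fixed point, or all are loxodromic with one common axis. So in every case there is an object $e(x)$, a geodesic or a point at infinity, such that each nontrivial element of $\Gamma_x$ is loxodromic with axis $e(x)$, respectively parabolic with fixed point $e(x)$. It is determined by any single nontrivial element of $\Gamma_x$. For instance, if $\gamma$ is loxodromic of translation length less than $\mu$, then $e(x)$ is the axis of $\gamma$ for all $x$ on or sufficiently near this axis.

**Step 2: choose $\eta$ so that one element works on a whole ball.** Let $t>0$. The set $K_x=\{\phi\in\mathrm{Isom}(\mathbb H^d):d(\phi x,x)\le1\}$, restricted to $\bar B(x,t)$, consists of $1$-Lipschitz maps into $\bar B(x,t+1)$. By Arzelà–Ascoli it is a union of $N$ sets, in each of which any two $\phi,\phi'$ satisfy $d(\phi z,\phi'z)<\mu$ for all $z\in\bar B(x,t)$. By conjugation with an isometry carrying $x$ to another point, $N=N(d,t)$ can be chosen independent of $x$. Put $\eta=\frac1{2N}$. If $\operatorname{inj}(\pi(x))<\eta$, some $\gamma\in\Gamma\setminus1$ has $d(x,\gamma x)<2\eta$.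 The $N+1$ elements $\gamma^0,\dots,\gamma^N$ move $x$ by at most $2\eta N=1$, so two of them, $\gamma^i,\gamma^{i'}$ with $i<i'$, lie in the same set. Then $\gamma_x:=\gamma^{i'-i}$, which is $\ne1$ because $\Gamma$ is torsion-free, satisfies
$$d(z,\gamma_xz)<\mu\qquad\text{for all }z\in\bar B(x,t).\tag{12}$$
In particular $\gamma_x\in\Gamma_z$ for all these $z$.

**Step 3: define the push-away map.** Let $X=\{\operatorname{inj}<\eta\}$ and let $\tilde X\subset\mathbb H^d$ be its preimage, an open set. Remove from $\tilde X$ the countably many axes of loxodromic elements of $\Gamma$. They form a $\Gamma$-invariant null set. Call the rest $\tilde X'$. For $x\in\tilde X'$ we have $\Gamma_x\ne1$ by (12) with $z=x$. Let $F(x)$ be the point at distance $t$ from $x$ reached by moving directly away from $e(x)$: along the ray issuing perpendicularly from the axis and passing through $x$, or along the geodesic coming from the parabolic fixed point through $x$.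

**Step 4: $F$ is equivariant and injective.** Since $\Gamma_{\gamma x}=\gamma\Gamma_x\gamma^{-1}$, we have $e(\gamma x)=\gamma e(x)$ and so $F\gamma=\gamma F$ for $\gamma\in\Gamma$. Let $F(x)=F(y)=z$. As $d(x,z)=t$, (12) gives $1\ne\gamma_x\in\Gamma_x\cap\Gamma_z$, so $e(x)=e(z)$. Likewise $e(y)=e(z)$. Moving away from a fixed axis or point by the distance $t$ is injective, so $x=y$.

**Step 5: $F$ is smooth on countably many pieces.** There are countably many possible values $e$. Put $\tilde X_e=\{x\in\tilde X:e(x)=e\}$. This is the set of $x\in\tilde X$ that are moved by less than $\mu$ by some nontrivial $\gamma\in\Gamma$ with axis or fixed point $e$. Indeed such a $\gamma$ lies in $\Gamma_x$ and determines $e(x)=e$; conversely, if $e(x)=e$, some nontrivial generator of $\Gamma_x$ is such a $\gamma$. Hence $\tilde X_e$ is open. On $\tilde X_e\cap\tilde X'$ the map $F$ is the restriction of a map that is smooth off $e$; so $F$ is Borel.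

**Step 6: $F$ expands volume.** If $e$ is an axis, use Fermi coordinates around it, with volume element $\cosh r\sinh^{d-2}r\,dr\,ds\,d\theta$. There $F$ is $r\mapsto r+t$, with Jacobian
$$\frac{\cosh(r+t)\sinh^{d-2}(r+t)}{\cosh r\sinh^{d-2}r}=(\cosh t+\tanh r\sinh t)(\cosh t+\coth r\sinh t)^{d-2}\ge\cosh t\;e^{(d-2)t}\ge\tfrac12e^{(d-1)t}.$$
If $e$ is a parabolic fixed point, put it at $\infty$ in the upper half-space with volume element $dz\,dy/y^d$. Then $F(z,y)=(z,e^{-t}y)$ has Jacobian $e^{-t}(e^{-t})^{-d}=e^{(d-1)t}$.

**Step 7: compare volumes.** Let $D\subset\mathbb H^d$ be a Borel set meeting each $\Gamma$-orbit in exactly one point. (Cover $M$ by countably many evenly covered open sets $U_k$, choose a sheet $\tilde U_k$ over each, and let $D$ be the union of the sets $\tilde U_k\setminus\pi^{-1}(U_1\cup\dots\cup U_{k-1})$.) If $x,y\in\tilde X'\cap D$ and $\pi(F(x))=\pi(F(y))$, then $F(y)=\gamma F(x)=F(\gamma x)$ for some $\gamma\in\Gamma$, so $y=\gamma x$ by injectivity, and $y=x$ because $D$ meets the orbit once. Thus the local isometry $\pi$ is injective on $F(\tilde X'\cap D)$.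 Since $F$ is injective, the images of the pieces $\tilde X_e\cap\tilde X'\cap D$ are disjoint, and the change of variables formula on each of them gives
$$|M|\ge|F(\tilde X'\cap D)|=\sum_e|F(\tilde X_e\cap\tilde X'\cap D)|\ge\tfrac12e^{(d-1)t}\,|\tilde X'\cap D|=\tfrac12e^{(d-1)t}\,|X| .$$
Choose $t$ with $2e^{-(d-1)t}\le\delta$. $\square$

## 14. Proof of Theorem 1

Let $M$ be a complete hyperbolic $d$-manifold of finite volume; this includes the closed ones. Given $\epsilon_0$, take $\delta=\delta(d,\epsilon_0)$ from Theorem 2, then $\eta=\eta(d,\delta)\le1$ from Lemma 8, and put $v_0=V_{\mathbb H}(\eta)$. If $\operatorname{inj}(x)\ge\eta$, then $V_x(1)\ge V_x(\eta)=V_{\mathbb H}(\eta)=v_0$. So $\{x:V_x(1)<v_0\}\subset\{\operatorname{inj}<\eta\}$, and by Lemma 8 its volume is at most $\delta|M|$. Since $\mathrm{Ric}=-(d-1)$, Theorem 2 gives $h(M)\le\Lambda_d+\epsilon_0$ as soon as $|M|\ge\mathcal V(d,\epsilon_0,v_0)$. The order of choices is $\epsilon_0$, $\delta$, $\eta$, $v_0$, so this threshold depends only on $d$ and $\epsilon_0$. $\square$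

With the Corollary in Section 9, the conjecture is proved: for every $d\ge3$, and for $d=2$ as well, all closed hyperbolic $d$-manifolds of sufficiently large volume satisfy
$$h(M)<\frac{d-1}{\sqrt2}=d-1-\Big(1-\frac1{\sqrt2}\Big)(d-1).$$
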